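\title{Alternating projections onto the nonnegative cone of $\ell_2$ and an affine subspace of finite codimension}

\begin{abstract}
Alternating projections onto the cone of nonnegative sequences in $\ell_2$ and a hyperplane that meets it always converge in norm. We determine what happens when the hyperplane is replaced by a closed affine subspace of finite codimension $m$. Norm convergence holds for every such subspace and every starting point if and only if $m\le 2$. For each $m\ge3$ and $\varepsilon\in(0,1)$ we construct a closed linear subspace of codimension $m$ that meets the cone only in $0$, and a starting point $x_0\neq0$ whose iterates keep norm at least $(1-\varepsilon)\|x_0\|$.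
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

Let $X=\ell_2$ be the real Hilbert space of square-summable sequences, with inner product $\langle\cdot,\cdot\rangle$ and norm $\|\cdot\|$. We write $x(k)$ for the $k$th coordinate of $x$ and $e_k$ for the $k$th unit vector. Let $C_1,C_2\subseteq X$ be closed convex sets with nearest-point projections $P_1,P_2$, and put $C=C_1\cap C_2$. The \emph{sequence of alternating projections} with starting point $x_0\in X$ is
\[
x_1=P_1x_0,\qquad x_2=P_2x_1,\qquad x_3=P_1x_2,\qquad\dots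
\]
If $C\neq\emptyset$, then $(x_n)$ converges weakly to a point of $C$ by a theorem of Bregman \cite{Bregman}. For a bounded sequence in $\ell_2$, weak convergence means that every coordinate converges. Norm convergence asks for more: no fixed amount of mass may keep moving to coordinates of higher and higher index.

Throughout this paper $C_1=\ell_2^+$ is the cone of nonnegative sequences and $C_2$ is a closed affine subspace of finite codimension $m$, that is, the solution set of $m$ independent continuous linear equations. The method then searches for a nonnegative solution of these equations. For $m=1$ the sequence $(x_n)$ converges in norm for every hyperplane $C_2$ with $C\neq\emptyset$ and every $x_0$ \cite[Fact 3.4]{PA}. The following question is posed in \cite[Open Problem 2]{PA}.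

\medskip
\noindent\textbf{Problem.} \emph{Does $(x_n)$ converge in norm for every closed affine subspace $C_2$ of finite codimension with $C\ne\emptyset$ and every starting point $x_0\in\ell_2$?}
\medskip

One would guess that it does. Every application of $P_2$ moves the current point along the same $m$-dimensional space, the orthogonal complement of the direction space of $C_2$, and every application of $P_1$ only replaces negative coordinates by $0$. The whole orbit is therefore steered by a sequence of vectors in $\mathbb R^m$, and nothing in this description seems to set $m=1$ apart. The guess is right for $m=2$ and wrong from $m=3$ on.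

\begin{theorem}\label{thm:counter}
For every $m\ge 3$ and $\varepsilon\in(0,1)$ there are a closed linear subspace $C_2\subset\ell_2$ of codimension $m$ with $C=\{0\}$ and a point $x_0\in C_1$ such that $\|x_n\|\ge(1-\varepsilon)\|x_0\|>0$ for all $n$. In particular $(x_n)$ does not converge in norm.
\end{theorem}

\begin{theorem}\label{thm:two}
If $C_2$ is a closed affine subspace of codimension at most $2$ and $C\ne\emptyset$, then $(x_n)$ converges in norm for every $x_0\in\ell_2$.
\end{theorem}

So norm convergence holds for all $C_2$ of codimension $m$ with $C\neq\emptyset$ and all $x_0$ if and only if $m\le2$. In every finite codimension there is a simple sufficient condition.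

\begin{proposition}\label{prop:perp}
Let $C_2=p+L$, where $L$ is a closed linear subspace of finite codimension, $C\neq\emptyset$ and $L^\perp\cap\ell_2^+=\{0\}$. Then $(x_n)$ converges in norm for every $x_0\in\ell_2$.
\end{proposition}

Section \ref{sec:facts} recalls the facts on projections that we use. Section \ref{sec:steer} makes the steering sequence explicit and proves Proposition \ref{prop:perp} and the case $m\le1$; Section \ref{sec:two} treats $m=2$. Section \ref{sec:idea} shows the mechanism of the counterexample in two small examples, and Section \ref{sec:counter} proves Theorem \ref{thm:counter}.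

\section{Facts on projections}\label{sec:facts}

For a nonempty closed convex set $D\subseteq X$ and $x\in X$, the point $P_Dx$ is the unique point of $D$ nearest to $x$. The map $P_D$ fixes the points of $D$ and is \emph{nonexpansive}: $\|P_Dx-P_Dx'\|\le\|x-x'\|$. Two facts are used repeatedly.

\begin{itemize}
\item[(F)] \emph{Fej\'er monotonicity.} If $c\in C$, then $\|x_{n+1}-c\|\le\|x_n-c\|$ for all $n$. This is nonexpansiveness with $x'=c$. In particular $(x_n)$ is bounded.
\item[(W)] \emph{Weak convergence} \cite{Bregman}. If $C\ne\emptyset$, then $(x_n)$ converges weakly to a point of $C$. In a finite-dimensional space this is convergence in norm.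
\end{itemize}
The hypothesis $C\neq\emptyset$ enters our positive results through (F) and (W). It cannot be dropped: a norm limit of $(x_n)$ lies in both closed sets $C_1$ and $C_2$.

Both projections are explicit. First, $P_1x=x^+$, where $x^+(k)=\max\{x(k),0\}$; we put $x^-=x^+-x\ge0$. Second, let $A\colon X\to\mathbb R^m$ be bounded, linear and onto, and $C_2=\{x:Ax=b\}$. Then $AA^*$ is an invertible $m\times m$ matrix and
\begin{equation}\label{eq:P2}
P_2x=x+A^*(AA^*)^{-1}(b-Ax),
\end{equation}
because the right side lies in $C_2$ and differs from $x$ by a vector in the range of $A^*$, which is $(\ker A)^\perp$. The \emph{columns} of $A$ are the vectors $\alpha_k=Ae_k\in\mathbb R^m$; thus $Ax=\sum_kx(k)\alpha_k$ and $(A^*u)(k)=\langle\alpha_k,u\rangle$. The Euclidean norm on $\mathbb R^m$ is written $|\cdot|$.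

It is enough to follow the iterates that lie in $C_1$. Put $y_0=x_1$ and $y_{n+1}=P_1P_2y_n$, so that $y_n=x_{2n+1}$ and $x_{2n+2}=P_2y_n$. If $C\ne\emptyset$ and $(y_n)$ converges in norm, its limit is the weak limit $c\in C$ from (W), and $x_{2n+2}\to P_2c=c$. So $(x_n)$ converges in norm if and only if $(y_n)$ does.

Finally, a bijection between countably infinite index sets preserves the norm and the nonnegative cone, so we may work in $\ell_2(I)$ for any countably infinite set $I$.

\section{The steering sequence}\label{sec:steer}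

In this section and the next, $C_2=p+L$ has codimension $m$ and $C\neq\emptyset$. If $m=0$, then $x_n=x_1$ for all $n\ge1$, so let $m\ge1$. Take an orthonormal basis of $L^\perp$ as the rows of $A$ and put $b=Ap$. Then $C_2=\{x:Ax=b\}$, $AA^*=\mathrm{Id}$, and
\begin{equation}\label{eq:columns}
\sum_k|\alpha_k|^2=m,\qquad \sum_k\langle\alpha_k,w\rangle^2=\|A^*w\|^2=|w|^2\quad(w\in\mathbb R^m).
\end{equation}
Define the residuals and their partial sums, the \emph{steering sequence}, by
\[
r_n=b-Ay_n,\qquad S_0=0,\qquad S_n=r_0+\dots+r_{n-1}\in\mathbb R^m .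
\]
By \eqref{eq:P2}, $P_2y_n=y_n+A^*r_n$, so
\begin{equation}\label{eq:rec}
y_{n+1}(k)=\max\{y_n(k)+\langle\alpha_k,r_n\rangle,\,0\}.
\end{equation}
Coordinate $k$ adds up the increments $\langle\alpha_k,r_n\rangle$ and restarts from $0$ whenever the sum would become negative. This can be solved in closed form.

\begin{lemma}\label{lem:formula}
For all $n\ge1$ and all $k$,
\begin{equation}\label{eq:formula}
y_n(k)=\max\Big\{y_0(k)+\langle\alpha_k,S_n\rangle,\ \max_{1\le j\le n}\langle\alpha_k,S_n-S_j\rangle\Big\}.
\end{equation}
\end{lemma}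

\begin{proof}
For $n=1$ this is \eqref{eq:rec}, since $S_1=r_0$ and the inner maximum is $0$. If \eqref{eq:formula} holds for $n$, adding $\langle\alpha_k,r_n\rangle$ replaces $S_n$ by $S_{n+1}$ in every entry, and the entry $0$ in \eqref{eq:rec} is the new term $j=n+1$.
\end{proof}

Let $c\in C$ be the weak limit of $(y_n)$, so $y_n(k)\to c(k)$ for each $k$. All our convergence proofs end in the same way:
\begin{itemize}
\item[(D)] \emph{If $g\in\ell_2$ and $y_n(k)\le g(k)$ for all $n$ and $k$, then $y_n\to c$ in norm.}
\end{itemize}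
Indeed, $y_n(k)$ and $c(k)$ both lie in $[0,g(k)]$, so $|y_n(k)-c(k)|^2\le g(k)^2$, and dominated convergence applies to $\sum_k|y_n(k)-c(k)|^2$. By \eqref{eq:columns} the sequence $(|\alpha_k|)_k$ is in $\ell_2$; this is one place where finite codimension is used, and our bounds will have the form $g(k)=y_0(k)+\mathrm{const}\cdot|\alpha_k|$.

If $(S_n)$ is bounded, \eqref{eq:formula} gives such a bound. If it is not, we need to know in which directions it can escape, and the boundedness of each $y_n(k)$ singles out the closed convex cone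
\[
K=\{u\in\mathbb R^m:\langle\alpha_k,u\rangle\le0\text{ for all }k\}=\{u\in\mathbb R^m:A^*u\le0\}.
\]

\begin{lemma}\label{lem:bounded}
\begin{itemize}
\item[(a)] If $(S_n)$ is bounded, then $(y_n)$ converges in norm.
\item[(b)] If $(S_n)$ is unbounded, there are indices $n_i$ and a unit vector $u\in K$ with $|S_{n_i}|\to\infty$ and $S_{n_i}/|S_{n_i}|\to u$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:formula}, $y_n(k)\le y_0(k)+2|\alpha_k|\sup_j|S_j|$. Apply (D).

(b) The unit sphere of $\mathbb R^m$ is compact, so such $n_i$ and a unit vector $u$ exist. By \eqref{eq:formula}, $y_0\ge0$ and (F), $\langle\alpha_k,S_n\rangle\le y_n(k)\le\sup_j\|y_j\|<\infty$. Dividing by $|S_{n_i}|$ and letting $i\to\infty$ gives $\langle\alpha_k,u\rangle\le0$.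
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:perp}]
If $u\in K$, then $-A^*u\in L^\perp\cap\ell_2^+=\{0\}$, and $u=0$ since $\|A^*u\|=|u|$. So $K=\{0\}$, the sequence $(S_n)$ is bounded by Lemma \ref{lem:bounded}(b), and Lemma \ref{lem:bounded}(a) applies.
\end{proof}

When $K\neq\{0\}$ the steering sequence can be unbounded, already for a hyperplane.

\begin{example}\label{ex:hyper}
Let $a\in\ell_2$ be a unit vector with all $a(k)>0$, and $C_2=\{x:\langle a,x\rangle=0\}$, so $C=\{0\}$. Here $\alpha_k=a(k)$ and $r_n=-\langle a,y_n\rangle\le0$, so $S_n$ is nonincreasing and \eqref{eq:formula} reads $y_n=(y_0-|S_n|a)^+$. Since $y_n(k)\to0$, we have $\lim|S_n|\ge y_0(k)/a(k)$ for every $k$. Thus $|S_n|\to\infty$ as soon as $y_0(k)/a(k)$ is unbounded. Nevertheless $y_n\le y_0$, and (D) gives norm convergence.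
\end{example}

In the example $S_n$ runs monotonically in a direction of $K$, and such motion only lowers coordinates. Both features are general, so only the motion transversal to a direction of $K$ can do harm.

\begin{lemma}\label{lem:drift}
Let $u\in K$ be a unit vector and write $S_n=\tau_nu+\sigma_n$ with $\tau_n\in\mathbb R$ and $\sigma_n\perp u$.
\begin{itemize}
\item[(a)] $\tau_{n+1}\ge\tau_n$ for $n\ge1$. If $b=0$, this also holds for $n=0$.
\item[(b)] If $(\sigma_n)$ is bounded, then $(y_n)$ converges in norm.
\end{itemize}
\end{lemma}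

\begin{proof}
(a) We have $\tau_{n+1}-\tau_n=\langle u,r_n\rangle$. For $n\ge1$ let $z=P_2y_{n-1}$. Then $Az=b$ and $y_n=z^+$, so $r_n=A(z-z^+)=-Az^-$ and $\langle u,r_n\rangle=\langle -A^*u,z^-\rangle\ge0$, both vectors being nonnegative. If $b=0$, then $r_0=-Ay_0$ and $\langle u,r_0\rangle=\langle-A^*u,y_0\rangle\ge0$.

(b) Let $B=\sup_n|\sigma_n|$. For $1\le j\le n$, part (a) and $\langle\alpha_k,u\rangle\le0$ give
\[
\langle\alpha_k,S_n-S_j\rangle=\langle\alpha_k,u\rangle(\tau_n-\tau_j)+\langle\alpha_k,\sigma_n-\sigma_j\rangle\le2B|\alpha_k| .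
\]
Writing $S_n=r_0+(S_n-S_1)$, we also get $y_0(k)+\langle\alpha_k,S_n\rangle\le y_0(k)+(|r_0|+2B)|\alpha_k|$. By \eqref{eq:formula}, (D) applies with $g(k)=y_0(k)+(|r_0|+2B)|\alpha_k|$.
\end{proof}

This settles $m=1$. If $(S_n)$ is bounded, use Lemma \ref{lem:bounded}(a). Otherwise $K$ contains a unit vector $u$, there is no transversal direction, $\sigma_n=0$, and Lemma \ref{lem:drift}(b) applies.

\section{Codimension two}\label{sec:two}

For $m=2$ the transversal part $\sigma_n$ lies on a line, and we have to show that it stays bounded for a suitable $u$. There are two different reasons for this. If the limit $c$ is positive at a coordinate that the equations see, this coordinate eventually records one component of $S_n$ exactly. If not, then $b=0$ and the residual $r_n=-Ay_n$ acts as a restoring force on the line.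

\begin{proof}[Proof of Theorem \ref{thm:two}]
The cases $m=0,1$ were treated in Section \ref{sec:steer}, so let $m=2$.

\emph{Reduction to finite support.} The map $T=P_1P_2$ is nonexpansive, so for $y,y'\in C_1$
\[
\|T^ny-T^{n'}y\|\le2\|y-y'\|+\|T^ny'-T^{n'}y'\| .
\]
If $y$ is a limit of points $y'$ with norm-convergent orbits, this shows that $(T^ny)$ is a Cauchy sequence. Finitely supported vectors are dense in $C_1$, so we may assume that $y_0$ has finite support. By Lemma \ref{lem:bounded}(a) we may also assume that $(S_n)$ is unbounded. Let $n_i$ and $u\in K$ be as in Lemma \ref{lem:bounded}(b).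

\emph{Case 1: $c(k)>0$ for some $k$ with $\alpha_k\ne0$.} Then $y_n(k)>0$ for all large $n$, so \eqref{eq:rec} gives $y_{n+1}(k)=y_n(k)+\langle\alpha_k,r_n\rangle$ for all large $n$. Hence $y_n(k)-\langle\alpha_k,S_n\rangle$ is eventually constant, and $\langle\alpha_k,S_n\rangle$ converges. Dividing by $|S_{n_i}|$ shows that $\langle\alpha_k,u\rangle=0$. Since $m=2$, the nonzero vector $\alpha_k$ spans $u^\perp$, so $|\sigma_n|=|\langle\alpha_k,S_n\rangle|/|\alpha_k|$ is bounded, and Lemma \ref{lem:drift}(b) applies.

\emph{Case 2: $c(k)=0$ whenever $\alpha_k\neq0$.} Then $b=Ac=\sum_kc(k)\alpha_k=0$, so $r_n=-Ay_n$, and by Lemma \ref{lem:drift}(a) the sequence $(\tau_n)_{n\ge0}$ is nondecreasing with $\tau_0=0$. Let $w\perp u$ be a unit vector and $s_n=\langle w,S_n\rangle$. Since $m=2$, we have $S_n=\tau_nu+s_nw$. Put $\omega_k=-\langle\alpha_k,w\rangle$ and $D=\{k:\omega_k>0\}$. Then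
\begin{equation}\label{eq:push}
s_{n+1}-s_n=\langle w,r_n\rangle=\sum_k\omega_k\,y_n(k)\le\sum_{k\in D}\omega_k\,y_n(k).
\end{equation}
Only the coordinates in $D$ push $s_n$ upward, and by \eqref{eq:formula} exactly these are drained when $s_n$ increases. The initial mass in $D$ is used up at the level
\[
B=\max\big(\{0\}\cup\{y_0(k)/\omega_k: k\in D,\ y_0(k)>0\}\big),
\]
which is finite because $y_0$ has finite support. Note that $y_0(k)\le\omega_kB$ for all $k\in D$.

We show by induction that $s_n\le B$ for all $n\ge0$. This holds for $s_0=0$. Suppose that $s_j\le B$ for all $j\le n$. We claim that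
\begin{equation}\label{eq:drain}
y_n(k)\le\omega_k(B-s_n)\qquad(k\in D).
\end{equation}
For $n=0$ this was just noted. For $n\ge1$ we bound each entry of \eqref{eq:formula}, using $\langle\alpha_k,u\rangle\le0$ and the monotonicity of $(\tau_n)$: for $1\le j\le n$,
\begin{align*}
\langle\alpha_k,S_n-S_j\rangle&=\langle\alpha_k,u\rangle(\tau_n-\tau_j)+\omega_k(s_j-s_n)\le\omega_k(B-s_n),\\
y_0(k)+\langle\alpha_k,S_n\rangle&=y_0(k)+\langle\alpha_k,u\rangle\tau_n-\omega_ks_n\le\omega_k(B-s_n).
\end{align*}
Inserting \eqref{eq:drain} into \eqref{eq:push} and using $B-s_n\ge0$ and \eqref{eq:columns}, we obtain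
\[
s_{n+1}-s_n\le(B-s_n)\sum_{k\in D}\omega_k^2\le(B-s_n)\sum_k\langle\alpha_k,w\rangle^2=B-s_n .
\]
So $s_{n+1}\le B$, and the induction is complete. The unit vector $w\perp u$ was arbitrary; with $-w$ in its place we find that $-s_n$ is bounded above too. Thus $\sigma_n=s_nw$ is bounded, and Lemma \ref{lem:drift}(b) applies.
\end{proof}

Both cases use $m=2$. For $m=3$, in Case 1 the vector $\alpha_k$ controls only one of two transversal directions, and in Case 2 the expansion of $\langle\alpha_k,S_n-S_j\rangle$ has a third term $\langle\alpha_k,w'\rangle\langle w',S_n-S_j\rangle$ with no sign: motion in the direction $w'$ may refill the coordinates that push in the direction $w$.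

\section{How mass is moved at little cost}\label{sec:idea}

From now on $C_2=\ker A$ is linear. We want $C=\{0\}$, so that every coordinate tends to $0$ by (W), while the norm hardly decreases. The mass must travel from one coordinate to another infinitely often, and the total loss must be small. The lower bounds on norms come from one observation.

\begin{lemma}\label{lem:mono}
Let $C_2$ be a closed linear subspace, $y_{t+1}=P_1P_2y_t$, and $c\in C$. Then $\langle y_{t+1},c\rangle\ge\langle y_t,c\rangle$ and $\|y_{t+1}\|\le\|y_t\|$ for all $t$.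
\end{lemma}

\begin{proof}
Let $z=P_2y_t$. Since $P_2$ is self-adjoint and $P_2c=c$, we have $\langle z,c\rangle=\langle y_t,c\rangle$, and $\langle z^+,c\rangle=\langle z,c\rangle+\langle z^-,c\rangle\ge\langle z,c\rangle$ because $z^-,c\ge0$. The second claim is (F) with the point $0\in C$.
\end{proof}

The first example shows that an arbitrarily small change of $A$ can change the limit completely while leaving a long initial part of the orbit almost unchanged.

\begin{example}[Retiring a coordinate]\label{ex:retire}
In $\mathbb R^2$ let $A_\zeta=(-\zeta,\,-1)$ with $\zeta\ge0$, and $y_0=e_1$. The kernel is spanned by $(1,-\zeta)$, so $P_2e_1=(1+\zeta^2)^{-1}(1,-\zeta)$ and $y_t=(1+\zeta^2)^{-t}e_1$. For $\zeta=0$ the point $e_1$ is fixed. For $\zeta>0$ the orbit tends to $0$, although $y_t\to e_1$ as $\zeta\to0$ for each fixed $t$.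
\end{example}

A row with nonpositive entries forces every nonnegative solution to vanish at the coordinates where the entry is negative. Changing an entry from $0$ to $-\zeta$ \emph{retires} that coordinate. In Example \ref{ex:retire} the mass is simply destroyed. In the next example two further rows offer it a place to go.

\begin{example}[One step of a turn]\label{ex:turn}
Let $M>0$, $0<\theta<\pi/2$, $\zeta\ge0$. On $\mathbb R^5$ with coordinates $h,h',a_0,a_1,\star$, in this order, let
\[
A_\zeta=\begin{pmatrix}1&0&-M&-M\cos\theta&0\\ 0&1&0&-M\sin\theta&0\\ 0&0&-\zeta&0&-1\end{pmatrix},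
\]
and put $q_0=Me_h+e_{a_0}$ and $q_1=M\cos\theta\,e_h+M\sin\theta\,e_{h'}+e_{a_1}$. A vector $y\ge0$ with $A_0y=0$ has $y(\star)=0$, and the first two rows determine $y(h),y(h')$ from $y(a_0),y(a_1)$; so $y=y(a_0)q_0+y(a_1)q_1$. For $\zeta>0$ the third row also forces $y(a_0)=0$, and only the ray through $q_1$ is left. Start at $y_0=q_0$, a fixed point for $\zeta=0$. For every $\zeta>0$, however small, (W) shows that $y_t\to\lambda q_1$ for some $\lambda\ge0$, and Lemma \ref{lem:mono} with $c=q_1$ gives $\lambda\|q_1\|^2\ge\langle q_0,q_1\rangle$. Since $\|q_0\|^2=\|q_1\|^2=M^2+1$, the norm decreases at most by the factor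
\[
\lambda\ge\frac{M^2}{M^2+1}\cos\theta .
\]
The column $\star$ carries no mass in the limit, but it is needed for continuity in $\zeta$: without it, the third equation would be void for $\zeta=0$ and would read $y(a_0)=0$ for all $\zeta>0$.
\end{example}

For large $M$ almost all mass sits on the \emph{heavy} coordinates $h,h'$. Retiring the light \emph{auxiliary} coordinate $a_0$ turns this mass by the angle $\theta$ in the $(h,h')$-plane, and the loss $1-\cos\theta\le\theta^2/2$ is quadratic in the angle. So $N$ steps of angle $\pi/(2N)$ carry the mass from $h$ to $h'$ and lose only a fraction of order $1/N$.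

One equation besides the retiring row does not allow such a turn. For a single equation $\sum_kv_ky(k)=0$ in finitely many variables, the cone of nonnegative solutions is generated by the vectors $e_k$ with $v_k=0$ and $q_{kl}=|v_l|e_k+v_ke_l$ with $v_k>0>v_l$: the part of $y$ on $\{v_k\neq0\}$ equals $\mu^{-1}\sum_{k,l}y(k)y(l)q_{kl}$ when $\mu=\sum_{v_k>0}v_ky(k)>0$. The supports of two generators share at most one index $k$, and unit vectors $p,q$ whose supports meet only in $k$ have $\langle p,q\rangle=p(k)q(k)$, which is near $1$ only if both are near $\pm e_k$. Passing from generator to generator through small angles never changes the heavy coordinate. This observation only explains the design below; it is Theorem \ref{thm:two} that excludes a counterexample in codimension $2$.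

Three difficulties remain.
\begin{itemize}
\item[(i)] A single operator $A$ must perform all steps. We obtain it as a limit of operators $A_n$, where $A_{n+1}$ is so close to $A_n$ that its orbit first comes close to the limit $p_n$ of the orbit of $A_n$ and only later feels the change.
\item[(ii)] Infinitely many turns are needed, with heavy coordinates $h_0,h_1,h_2,\dots$, but only two rows are free, and new columns must enter as small perturbations. The equation for $h_{j+1}$ can be multiplied by a small $\beta_{j+1}>0$ without changing its solutions, and it can reuse the row of $h_{j-1}$, whose coordinates are all retired by then.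
\item[(iii)] The solution cones are not rays, and we do not know where in its cone the limit $p_n$ lies. So \emph{every} point of one cone must be close to the next cone.
\end{itemize}

\section{The counterexample}\label{sec:counter}

It suffices to treat $m=3$. If $(C_2,x_0)$ works for $m=3$, then in $\ell_2\oplus\mathbb R^{m-3}\cong\ell_2$, with its nonnegative cone, the subspace $C_2\times\{0\}$ has codimension $m$ and meets the cone only in $0$, and the orbit of $(x_0,0)$ is $(x_n,0)$. Fix $\varepsilon\in(0,1)$.

\subsection{Parameters and admissible operators}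

Fix an integer $N_0\ge32/\varepsilon$. Turn number $j\ge0$ uses
\[
N_j=2^jN_0,\qquad M_j=N_j^2,\qquad \theta_{j,i}=\frac{i\pi}{2N_j}\quad(0\le i\le N_j-1).
\]
Let $f_j=(1,0)$ for even $j$ and $f_j=(0,1)$ for odd $j$, so that $f_j,f_{j+1}$ is always an orthonormal basis of $\mathbb R^2$. We work in $\ell_2(I)$, where
\[
I=\{\star_1,\star_2,\star_3\}\cup\{h_j:j\ge0\}\cup\bigcup_{j\ge0}I_j,\qquad I_j=\{a_{j,i}:0\le i\le N_j-1\}.
\]
The starting point is $x_0=e_{h_0}+M_0^{-1}e_{a_{0,0}}$, so $x_0\ge0$ and $\|x_0\|\ge1$.

Let $\mathcal O$ be the set of bounded operators $A\colon\ell_2(I)\to\mathbb R^3$ with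
\[
Ae_{\star_1}=(1,0,-1),\qquad Ae_{\star_2}=(0,1,-1),\qquad Ae_{\star_3}=(0,0,-1).
\]
The set $\mathcal O$ is closed in the operator norm. The three fixed columns form a basis of $\mathbb R^3$, so each $A\in\mathcal O$ is onto, however small its other columns are, and $\ker A$ has codimension $3$. Let $P_A$ be the projection onto $\ker A$, and let $y^A_0=x_0$, $y^A_{t+1}=(P_Ay^A_t)^+$.

\begin{lemma}\label{lem:cont}
For each fixed $t$, the map $A\mapsto y_t^A$ is norm-continuous on $\mathcal O$.
\end{lemma}

\begin{proof}
By \eqref{eq:P2}, $P_A=\mathrm{Id}-A^*(AA^*)^{-1}A$. This depends continuously on $A\in\mathcal O$, because inversion is continuous on the invertible $3\times3$ matrices. Since $(\cdot)^+$ and $P_{A'}$ are nonexpansive and $\|y_t^A\|\le\|x_0\|$ by Lemma \ref{lem:mono},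
\[
\|y^{A'}_{t+1}-y^A_{t+1}\|\le\|P_{A'}(y^{A'}_t-y^A_t)\|+\|(P_{A'}-P_A)y_t^A\|\le\|y^{A'}_t-y^A_t\|+\|P_{A'}-P_A\|\,\|x_0\|.
\]
By induction, $\|y^{A'}_t-y^A_t\|\le t\,\|P_{A'}-P_A\|\,\|x_0\|$.
\end{proof}

\subsection{The operators $A_n$ and their cones}

We define $A_0,A_1,A_2,\dots\in\mathcal O$. The columns of $A_n$ vanish outside a finite set $J_n\subset I$. We write a column of $A_n$ as $(v_k,-\zeta_k)$ with $v_k\in\mathbb R^2$ and $\zeta_k\ge0$, suppressing $n$. An index $k\in J_n$ is \emph{active} if $\zeta_k=0$ and \emph{retired} if $\zeta_k>0$; the $\star_i$ are always retired.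

For $A_0$ let $J_0=\{\star_1,\star_2,\star_3,h_0\}\cup I_0$ and $\beta_0=1$. The indices $h_0$ and $a_{0,i}$ are active, and their columns are given by the case $j=0$ of
\begin{equation}\label{eq:rest}
v_{h_j}=\beta_jf_j,\qquad v_{a_{j,i}}=-M_j\beta_j\cos\theta_{j,i}\,f_j\quad(0\le i\le N_j-1).
\end{equation}
The operators $A_1,A_2,\dots$ carry, in this order, the labels
\[
(0,0),(0,1),\dots,(0,N_0),\ (1,0),(1,1),\dots,(1,N_1),\ (2,0),\dots
\]
Each arises from its predecessor by a change that depends on one new positive parameter, to be chosen in Section \ref{sec:choice}.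
\begin{itemize}
\item \emph{Label $(j,0)$; parameter $\beta_{j+1}$.} Add the active indices $h_{j+1}$ and $a_{j+1,i}\in I_{j+1}$, with columns given by \eqref{eq:rest} for $j+1$. Tilt the columns of $I_j$ to
\[
v_{a_{j,i}}=-M_j\big(\beta_j\cos\theta_{j,i}\,f_j+\beta_{j+1}\sin\theta_{j,i}\,f_{j+1}\big).
\]
\item \emph{Label $(j,i)$ with $1\le i\le N_j$; parameter $\zeta$.} Retire $a_{j,i-1}$ by changing its third entry from $0$ to $-\zeta$. If $i=N_j$, retire $h_j$ in the same way.
\end{itemize}
Just before label $(j,0)$, the active set is $\{h_j\}\cup I_j$ with columns \eqref{eq:rest}. Retired columns are never changed, and every index of $I$ is retired from some $n$ on. Since the norm of an operator is at most the square root of the sum of the squared norms of its columns,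
\begin{equation}\label{eq:small}
\|A_{n+1}-A_n\|\le\beta_{j+1}\big(1+N_{j+1}M_{j+1}^2+N_jM_j^2\big)^{1/2}
\quad\text{or}\quad \|A_{n+1}-A_n\|\le\sqrt2\,\zeta ,
\end{equation}
according to the type of label. So $A_{n+1}$ can be taken as close to $A_n$ as we please. This is why the block $I_{j+1}$ enters one turn before it is used: its columns are proportional to $\beta_{j+1}$, and they are a small perturbation only at the moment when $\beta_{j+1}$ is chosen.

Let $\mathbb R^{J_n}$ be the space of vectors supported on $J_n$, and $Q_n=\{y\in\mathbb R^{J_n}:y\ge0,\ A_ny=0\}$. The third row gives $\sum_k\zeta_ky(k)=0$, so $y\in Q_n$ vanishes at retired indices. The remaining condition is $\sum v_ky(k)=0$, summed over active $k$. We take its $f_j$- and $f_{j+1}$-components; the factors $\beta_j$ and $\beta_{j+1}$ cancel.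
\begin{itemize}
\item Let $R_j$ be the set of $y\ge0$ supported on $\{h_j\}\cup I_j$ with
\begin{equation}\label{eq:R}
y(h_j)=M_j\sum_{l}\cos\theta_{j,l}\;y(a_{j,l}).
\end{equation}
Then $Q_0=R_0$, and $Q_n=R_{j+1}$ if $A_n$ has label $(j,N_j)$.
\item If $A_n$ has label $(j,i)$ with $0\le i\le N_j-1$, then $Q_n$ is the set of $y\ge0$ supported on $\{h_j,h_{j+1}\}\cup\{a_{j,l}:l\ge i\}\cup I_{j+1}$ with
\begin{equation}\label{eq:Q}
\begin{aligned}
y(h_j)&=M_j\sum_{l\ge i}\cos\theta_{j,l}\;y(a_{j,l}),\\
y(h_{j+1})&=M_j\sum_{l\ge i}\sin\theta_{j,l}\;y(a_{j,l})+M_{j+1}\sum_l\cos\theta_{j+1,l}\;y(a_{j+1,l}).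
\end{aligned}
\end{equation}
\end{itemize}
The cones $Q_n$ do not depend on the values of the parameters. Figure \ref{fig:fan} shows the heavy coordinates of their points.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3]
\fill[gray!25] (0,0) -- (30:1) arc (30:90:1) -- cycle;
\draw[->] (0,0) -- (1.45,0) node[right] {$y(h_j)$};
\draw[->] (0,0) -- (0,1.25) node[above] {$y(h_{j+1})$};
\draw[thick,dashed] (0,0) -- (0:1) node[below] {$a_{j,0}$};
\draw[thick,dashed] (0,0) -- (15:1) node[right] {$a_{j,1}$};
\draw[thick] (0,0) -- (30:1) node[right] {$a_{j,2}$};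
\draw[thick] (0,0) -- (45:1) node[above right] {$a_{j,3}$};
\draw[thick] (0,0) -- (60:1) node[above right] {$a_{j,4}$};
\draw[thick] (0,0) -- (75:1) node[above] {$a_{j,5}$};
\draw[thick] (0,0) -- (90:1) node[left] {$I_{j+1}$};
\end{tikzpicture}
\caption{One turn, drawn with six auxiliary indices. Mass at the auxiliary index $a_{j,l}$ forces $M_j$ times as much mass on the heavy coordinates $h_j,h_{j+1}$, in the direction of angle $\theta_{j,l}$; mass on $I_{j+1}$ forces mass in the vertical direction. After $a_{j,0}$ and $a_{j,1}$ are retired (dashed), the heavy coordinates of the nonnegative solutions fill the shaded sector. Each retirement narrows the sector by one angle.}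
\label{fig:fan}
\end{figure}

\subsection{Consecutive cones are close}

Put $\rho_n=2/N_j$ if $A_{n+1}$ has label $(j,i)$. Then $\rho_n<1$, and since $N_j+1$ labels begin with $j$,
\begin{equation}\label{eq:rho}
\sum_{n\ge0}\rho_n^2=\sum_{j\ge0}\frac{4(N_j+1)}{N_j^2}\le\sum_{j\ge0}\frac8{N_j}=\frac{16}{N_0}\le\frac\varepsilon2 .
\end{equation}

\begin{lemma}\label{lem:close}
For every $p\in Q_n$ there is $c\in Q_{n+1}$ with $\|c-p\|\le\rho_n\|p\|$.
\end{lemma}

\begin{proof}
Let $A_{n+1}$ have label $(j,i)$. Write $N,M,\theta_l,a_l$ for $N_j,M_j,\theta_{j,l},a_{j,l}$. We use $M=N^2$ and $\frac\pi2+\frac2N\le2$, which holds for $N\ge5$.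

\emph{The case $i=0$.} Here $p\in R_j$. The tilt affects all columns of $I_j$ except that of $a_0$, so we move the auxiliary mass to $a_0$; this is cheap because that mass is small. Let $s=p(h_j)\le\|p\|$. By concavity of the sine, $\cos\theta_l\ge\cos\theta_{N-1}=\sin\frac\pi{2N}\ge\frac1N$, so \eqref{eq:R} gives $\sum_lp(a_l)\le Ns/M=s/N$. (This is why the angles stop short of $\pi/2$ and why $M$ is of order $N^2$.) Let $c=se_{h_j}+\frac sMe_{a_0}$. Since $\theta_0=0$, it satisfies \eqref{eq:Q} with $i=0$: the first line reads $s=M\cdot\frac sM$ and the second $0=0$. Moreover $\|c-p\|\le\sum_lp(a_l)+\frac sM\le\frac sN+\frac s{N^2}\le\frac2N\|p\|$.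

\emph{A bound for $1\le i\le N$.} Now $p$ satisfies \eqref{eq:Q} with $i-1$ in place of $i$. Let $\mu=p(a_{i-1})$ be the mass at the index to be retired. All terms in \eqref{eq:Q} are nonnegative, so $p(h_j)\ge M\mu\cos\theta_{i-1}$ and $p(h_{j+1})\ge M\mu\sin\theta_{i-1}$. Squaring and adding gives $M\mu\le\|p\|$.

\emph{The case $1\le i\le N-1$.} Move the mass $\mu$ from $a_{i-1}$ to $a_i$ and correct the heavy coordinates:
\[
c=p+\mu(e_{a_i}-e_{a_{i-1}})+M\mu(\cos\theta_i-\cos\theta_{i-1})e_{h_j}+M\mu(\sin\theta_i-\sin\theta_{i-1})e_{h_{j+1}} .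
\]
Then $c(a_{i-1})=0$, the other auxiliary coordinates are nonnegative, and both sides of each line of \eqref{eq:Q} have changed by the same amount. So $c$ satisfies \eqref{eq:Q} for $i$, which also shows $c(h_j),c(h_{j+1})\ge0$; hence $c\in Q_{n+1}$. The heavy correction is $M\mu$ times a chord of the unit circle with arc $\frac\pi{2N}$, so
\[
\|c-p\|\le\sqrt2\,\mu+\frac{\pi}{2N}M\mu\le\Big(\frac{\sqrt2}{N^2}+\frac\pi{2N}\Big)\|p\|\le\frac2N\|p\| .
\]

\emph{The case $i=N$.} The only active index left in $I_j$ is $a_{N-1}$, so $p(h_j)=M\mu\cos\theta_{N-1}=M\mu\sin\frac\pi{2N}\le\frac{\pi}{2N}\|p\|$ is small and can be dropped. The term $M\mu\sin\theta_{N-1}$ in the second line of \eqref{eq:Q} is taken over by $a_{j+1,0}$: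
\[
c=p-p(h_j)e_{h_j}-\mu e_{a_{N-1}}+\frac{M}{M_{j+1}}\mu\sin\theta_{N-1}\,e_{a_{j+1,0}} .
\]
Then $c\ge0$ is supported on $\{h_{j+1}\}\cup I_{j+1}$, and since $\cos\theta_{j+1,0}=1$, the second line of \eqref{eq:Q} for $p$ is \eqref{eq:R} for $c$ and $j+1$. So $c\in R_{j+1}=Q_{n+1}$, and
\[
\|c-p\|\le\Big(\frac\pi{2N}+\frac1M+\frac1{M_{j+1}}\Big)\|p\|\le\Big(\frac\pi{2N}+\frac2{N^2}\Big)\|p\|\le\frac2N\|p\| .\qedhere
\]
\end{proof}

The sum of the $\rho_n$ diverges, but by \eqref{eq:rho} the sum of their squares is small. The next lemma turns a relative distance $\rho$ into a loss of order $\rho^2$.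

\begin{lemma}\label{lem:angle}
If $p\ne0$ and $\|c-p\|\le\rho\|p\|$ with $0\le\rho<1$, then $c\neq0$ and $\langle p,c\rangle\ge(1-\rho^2)\|p\|\|c\|$.
\end{lemma}

\begin{proof}
We have $c\ne0$ because $\|c-p\|<\|p\|$. Expanding $\|c-p\|^2\le\rho^2\|p\|^2$ and using the inequality of arithmetic and geometric means,
\[
2\langle p,c\rangle\ge\|c\|^2+(1-\rho^2)\|p\|^2\ge2\sqrt{1-\rho^2}\,\|p\|\|c\|\ge2(1-\rho^2)\|p\|\|c\| .\qedhere
\]
\end{proof}

\subsection{Choice of the parameters}\label{sec:choice}

Let $\eta_n=2^{-n}\varepsilon/8$, so $\sum_{n\ge0}\eta_n=\varepsilon/4$, and let $T_{-1}=0$. Suppose $A_n$ has been fixed. The range of $A_n^*$ lies in $\mathbb R^{J_n}$, so $P_{A_n}$ maps $\mathbb R^{J_n}$ into itself and acts there as the projection onto $\ker A_n\cap\mathbb R^{J_n}$. As $x_0\in\mathbb R^{J_n}$, the orbit $(y_t^{A_n})_t$ comes from alternating projections in a finite-dimensional space. By (W) it converges in norm to a point $p_n\in Q_n$, and $\|p_n\|\le\|x_0\|$ by Lemma \ref{lem:mono}. Now choose, in this order: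
\begin{itemize}
\item a time $T_n>T_{n-1}$ with $\|y^{A_n}_{T_n}-p_n\|\le\eta_n/2$;
\item by Lemma \ref{lem:cont}, a number $\kappa_n>0$, with $\kappa_n\le\kappa_{n-1}/2$ if $n\ge1$, such that $\|y^{A'}_{T_n}-y^{A_n}_{T_n}\|\le\eta_n/2$ for all $A'\in\mathcal O$ with $\|A'-A_n\|\le\kappa_n$;
\item by \eqref{eq:small}, the new parameter so small that $\|A_{n+1}-A_n\|\le\kappa_n/2$.
\end{itemize}
Since $\frac12\sum_{l\ge n}\kappa_l\le\kappa_n$, the sequence $(A_n)$ converges to some $A\in\mathcal O$ with $\|A-A_n\|\le\kappa_n$ for all $n$. Both $A_{n+1}$ and $A$ are admissible as $A'$, so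
\begin{equation}\label{eq:shadow}
\|y^{A_{n+1}}_{T_n}-p_n\|\le\eta_n,\qquad\|y^{A}_{T_n}-p_n\|\le\eta_n .
\end{equation}
The first inequality links $p_{n+1}$ to $p_n$; the second says that the orbit of $A$ passes near every $p_n$.

\begin{lemma}\label{lem:norms}
$\|p_n\|\ge(1-\frac34\varepsilon)\|x_0\|$ for all $n\ge0$.
\end{lemma}

\begin{proof}
Let $\delta_n=\sum_{l<n}(\rho_l^2\|x_0\|+\eta_l)$. By \eqref{eq:rho} and $\|x_0\|\ge1$, we have $\delta_n\le\frac34\varepsilon\|x_0\|<\|x_0\|$. We show by induction that $\|p_n\|\ge\|x_0\|-\delta_n$. The point $x_0$ satisfies \eqref{eq:R} for $j=0$, so $x_0\in Q_0$ is fixed under the iteration for $A_0$, and $p_0=x_0$. Suppose the bound holds for $n$; then $p_n\ne0$. Take $c\in Q_{n+1}$ from Lemma \ref{lem:close} for $p=p_n$. By Lemma \ref{lem:mono}, $\langle y_t^{A_{n+1}},c\rangle$ is nondecreasing in $t$, with limit $\langle p_{n+1},c\rangle$. With \eqref{eq:shadow} and Lemma \ref{lem:angle},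
\[
\|p_{n+1}\|\|c\|\ge\langle p_{n+1},c\rangle\ge\langle y^{A_{n+1}}_{T_n},c\rangle\ge\langle p_n,c\rangle-\eta_n\|c\|\ge\big((1-\rho_n^2)\|p_n\|-\eta_n\big)\|c\| .
\]
Dividing by $\|c\|>0$ and using $\|p_n\|\le\|x_0\|$, we get $\|p_{n+1}\|\ge\|p_n\|-\rho_n^2\|x_0\|-\eta_n\ge\|x_0\|-\delta_{n+1}$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:counter}]
Let $C_2=\ker A$, a closed subspace of codimension $3$. Every index is retired from some $n$ on and its column is not changed afterwards, so every entry of the third row of $A$ is strictly negative. Hence $y\ge0$ and $Ay=0$ imply $y=0$, that is, $C=\{0\}$. Since $x_0\in C_1$, we have $x_1=x_0$ and $x_{2t+1}=y^A_t$. By \eqref{eq:shadow}, Lemma \ref{lem:norms} and $\eta_n\le\frac\varepsilon8\|x_0\|$,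
\[
\|x_{2T_n+1}\|\ge\|p_n\|-\eta_n\ge\big(1-\tfrac34\varepsilon-\tfrac18\varepsilon\big)\|x_0\|\ge(1-\varepsilon)\|x_0\| .
\]
The sequence $\|x_n\|$ is nonincreasing by (F) with $c=0$, and $T_n\to\infty$; so $\|x_n\|\ge(1-\varepsilon)\|x_0\|>0$ for all $n$. A norm limit of $(x_n)$ would lie in $C=\{0\}$, which is impossible. The reduction at the beginning of this section gives all $m\ge3$.
\end{proof}

\begin{remark}
The negative of the third row of $A$ is a vector in $C_2^\perp$ with all coordinates positive, so the hypothesis of Proposition \ref{prop:perp} fails and the cone $K$ of Section \ref{sec:steer} is not $\{0\}$. By Lemma \ref{lem:drift}(b), for every unit vector $u\in K$ the component of the steering sequence orthogonal to $u$, which lies in a plane, is unbounded in this example.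
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bregman}
Bregman, Soviet Math. Dokl. 6 (1965), 688--692.

\bibitem{PA}
\emph{Projection Algorithms:},
\texttt{http://docserver.carma.newcastle.edu.au/229/2/00\_153\%2DBauschke.pdf}

\end{thebibliography}
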